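\title{A topological group with a countable network whose covering and inductive dimensions differ}

\begin{abstract}
We construct in ZFC a topological group $G$ with a countable network such that $\dim G=1$ and $\operatorname{ind}G\ge 2$. The group is a $\mathbb{Q}$-linear subspace of $C_p(Y)$ for a set $Y\subset\omega^\omega$ of cardinality $\omega_1$, and it has weight $\omega_1$. We also show that $\dim G\le\operatorname{ind}G=\operatorname{Ind}G$ for every group $G$ with a countable network, with equality if $\dim G=0$ or if $G$ has countable weight. The example therefore has the least possible covering dimension and the least possible weight.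
\end{abstract}

\section{The question and the results}\label{sec:intro}

All topological groups in this paper are Hausdorff. We write $\operatorname{ind}X$, $\operatorname{Ind}X$ and $\dim X$ for the small inductive, the large inductive and the covering (\v{C}ech--Lebesgue) dimension of a space $X$; the definitions are recalled in Section~\ref{sec:prelim}. The inductive dimensions measure how thin the boundary of a neighborhood of a point, or of a closed set, can be made. The covering dimension measures how much the members of a fine open cover must overlap. The three numbers agree for separable metrizable spaces \cite{Eng}, and by a theorem of Pasynkov they agree for every locally compact group.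

A family $\mathcal{N}$ of subsets of $X$ is a \emph{network} for $X$ if for every $x\in X$ and every open $U\ni x$ there is $N\in\mathcal{N}$ with $x\in N\subset U$. A network is a base whose members need not be open, so spaces with a countable network generalize second countable spaces. The following question is posed in \cite{STG}.

\begin{quote}
Is $\operatorname{ind}G=\operatorname{Ind}G=\dim G$ for every topological group $G$ with a countable network?
\end{quote}

The simplest cases suggest a positive answer. A second countable group is separable metrizable, so the three dimensions agree. A countable group $G$ has the network of singletons, and its dimensions are $0$: a continuous function $G\to[0,1]$ omits some value in $(0,1)$, so $G$ has a base of clopen sets, and Theorem~\ref{thm:complement} below gives the rest. In general a countable network makes every subspace Lindel\"of, which is enough for a large part of the classical theory.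

Nevertheless the answer is negative. For a space $Y$ let $C(Y)$ be the set of continuous real functions on $Y$, and let $C_p(Y)$ be $C(Y)$ with the topology of pointwise convergence, that is, the topology inherited from $\mathbb{R}^Y$. It is a topological group under addition. The weight $w(X)$ is the least infinite cardinal $\kappa$ such that $X$ has a base of cardinality at most $\kappa$.

\begin{theorem}[ZFC]\label{thm:main}
There are a set $Y\subset\omega^\omega$ with $|Y|=\omega_1$ and a $\mathbb{Q}$-linear subspace $G\subset C_p(Y)$ such that the topological group $(G,+)$ has a countable network, weight $\omega_1$, $\dim G=1$ and $\operatorname{ind}G\ge2$ (hence $\operatorname{Ind}G\ge2$).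
\end{theorem}

\begin{theorem}\label{thm:complement}
For every topological group $G$ with a countable network, $\dim G\le\operatorname{ind}G=\operatorname{Ind}G$, and all three dimensions are equal if $\dim G=0$ or $w(G)\le\omega$.
\end{theorem}

So only the equality of $\dim$ with $\operatorname{ind}=\operatorname{Ind}$ can fail, and the group of Theorem~\ref{thm:main} violates it at the least possible covering dimension, $1$, and the least possible weight, $\omega_1$.

To see where there is room for a counterexample, try to prove the opposite. Let $G\subset\mathbb{R}^Y$ have a countable network. Every open subset of $G$ is determined by countably many coordinates (Lemma~\ref{lem:factor}). Hence $\dim G\le n$ as soon as every countable subset of $Y$ lies in a countable $C\subset Y$ for which the separable metrizable space $Z=\{g|_C:g\in G\}$ has dimension at most $n$. One would like to obtain $\operatorname{ind}G\le n$ in the same way: choose in $Z$ a small open set $W$ with $\operatorname{ind}\operatorname{bd}W\le n-1$ and pull it back along the restriction map $\pi\colon G\to Z$. The boundary of $\pi^{-1}W$ lies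 in $\pi^{-1}(\operatorname{bd}W)$. For $n=0$ this set is empty and the argument works. For $n=1$ the set $\operatorname{bd}W$ is zero-dimensional, but a coordinate $q\notin C$ is invisible in $Z$, and nothing prevents $g(q)$ from running through an interval on the boundary of $\pi^{-1}W$. Passing to a larger $C$ and a new $W$ only moves the problem to a new $q$. The group $G$ is built so that this obstruction occurs at every countable level.

After the preliminaries and the proof of Theorem~\ref{thm:complement}, we translate the two requirements on $G$ into combinatorial ones. By Section~\ref{sec:ind}, $\operatorname{ind}G\ge2$ holds if $G$ meets each of $\mathfrak{c}=2^\omega$ many sets $T_S\subset C(Y)$. By Section~\ref{sec:dim}, $\dim G\le1$ holds if $G$ misses certain affine subspaces of codimension two, the thin sets. The two requirements are compatible because no $T_S$ is covered by fewer than $\mathfrak{c}$ thin sets (Proposition~\ref{prop:main}); Section~\ref{sec:construction} derives Theorem~\ref{thm:main} from this by transfinite recursion. Proposition~\ref{prop:main} is proved for one simple $T_S$ in Section~\ref{sec:model}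 and in general in Sections~\ref{sec:states} and~\ref{sec:tree}.

\section{Preliminaries}\label{sec:prelim}

\subsection{Dimension}

The three dimensions of the empty space are $-1$. For $n\ge0$:
\begin{itemize}
\item $\operatorname{ind}X\le n$ if for every point $x$ and open $O\ni x$ there is an open $W$ with $x\in W\subset O$ and $\operatorname{ind}\operatorname{bd}W\le n-1$;
\item $\operatorname{Ind}X\le n$ if for every closed $A$ and open $O\supset A$ there is an open $W$ with $A\subset W\subset O$ and $\operatorname{Ind}\operatorname{bd}W\le n-1$;
\item $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement in which no point lies in more than $n+1$ members.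
\end{itemize}
The dimension is the least such $n$, or $\infty$ if there is none. Here $\operatorname{bd}W=\overline{W}\setminus W$ for open $W$. We call $X$ \emph{zero-dimensional} if $\operatorname{ind}X\le0$, that is, if $X$ has a base of clopen sets. The condition $\operatorname{Ind}X\le0$ says that any two disjoint closed sets are separated by a clopen set. If $X'\subset X$, then $\operatorname{ind}X'\le\operatorname{ind}X$; this follows by induction, since the boundary of $W\cap X'$ in $X'$ lies in $\operatorname{bd}W$. We use the following facts from \cite{Eng}.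
\begin{itemize}
\item[(F1)] A regular Lindel\"of space is normal. In a normal space $X$ we have $\operatorname{ind}X\le\operatorname{Ind}X$ and $\dim X\le\operatorname{Ind}X$, and $\dim X=0$ implies $\operatorname{Ind}X=0$.
\item[(F2)] In separable metrizable spaces the three dimensions coincide, a countable union of closed zero-dimensional subspaces is zero-dimensional, and a union of two zero-dimensional subspaces has dimension at most $1$.
\item[(F3)] (\v{C}ech's theorem.) If a perfectly normal space $L$ is the union of countably many closed sets $L_i$ with $\operatorname{Ind}L_i\le m$, then $\operatorname{Ind}L\le m$.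
\end{itemize}
A normal space is \emph{perfectly normal} if each of its open sets is a countable union of closed sets.

\subsection{Countable networks}

A space is \emph{hereditarily Lindel\"of} if the union of any family of open sets is the union of a countable subfamily; equivalently, all subspaces are Lindel\"of. A countable network $\mathcal{N}$ gives this property: for each $N\in\mathcal{N}$ that lies in a member of the family, keep one such member. A regular hereditarily Lindel\"of space is perfectly normal, because it is normal by (F1) and an open set $O$ is the union of countably many open sets with closures in $O$. A topological group is regular: if $W$ is a symmetric neighborhood of the identity, then $\overline{W}\subset WW$. Regularity, the hereditary Lindel\"of property and the existence of a countable network pass to subspaces.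

If $Y$ is separable metrizable, then $C_p(Y)$ has a countable network, namely the finite intersections of the sets $\{f:f(B)\subset R\}$, where $B$ runs through a countable base of $Y$ and $R$ through the open intervals with rational endpoints. Indeed, given $f$, points $y_1,\dots,y_k$ and $\varepsilon>0$, choose $R_i\ni f(y_i)$ of length less than $\varepsilon$ and, by continuity, $B_i\ni y_i$ with $f(B_i)\subset R_i$. Thus every subgroup of $C_p(Y)$ has a countable network.

\subsection{The space $Y$ and its levels}

For $x,y\in\omega^\omega$ write $x<^*y$ if $x(k)<y(k)$ for all but finitely many $k$. Countably many functions $z_0,z_1,\dots$ are $<^*$-below the function $k\mapsto1+\max_{i\le k}z_i(k)$. So by recursion there are $y_\alpha\in\omega^\omega$ $(\alpha<\omega_1)$ with $y_\alpha<^*y_\beta$ for $\alpha<\beta$. They are pairwise distinct. Let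
\[
Y=\{y_\alpha:\alpha<\omega_1\}\subset\omega^\omega .
\]
This is a zero-dimensional separable metrizable space of cardinality $\omega_1$. Zero-dimen\-sion\-al\-ity lets us define continuous functions piecewise on finitely many clopen sets. The only other property of $Y$ that we need is the following.

\begin{lemma}\label{lem:Gdelta}
Every countable set $A\subset Y$ is a $G_\delta$-set in $Y$.
\end{lemma}

\begin{proof}
Choose $\beta$ with $A\subset\{y_\alpha:\alpha\le\beta\}$. The relation $y_\beta<^*y_\alpha$ holds for $\alpha>\beta$ and fails for $\alpha\le\beta$. Hence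
\[
\{y_\alpha:\alpha>\beta\}=\bigcup_{m}\{y\in Y: y(k)>y_\beta(k)\text{ for all }k\ge m\}
\]
is a countable union of closed sets. The set $Y\setminus A$ is the union of this set and a countable set, so it is also a countable union of closed sets.
\end{proof}

For $1\le\gamma<\omega_1$ put
\[
D_\gamma=\{y_\alpha:\alpha<\omega\gamma\},\qquad B_\gamma=\{y_{\omega\gamma+k}:k<\omega\}.
\]
Both sets are countably infinite, $D_{\gamma+1}$ is the disjoint union of $D_\gamma$ and $B_\gamma$, the sets $D_\gamma$ increase, and every countable subset of $Y$ lies in some $D_\gamma$. We think of $D_\gamma$ as the old points and of $B_\gamma$ as the new points at level $\gamma$. Fix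
\[
p=y_0;
\]
it lies in every $D_\gamma$ and in no $B_\gamma$. For $G\subset C_p(Y)$ let $\pi_\gamma\colon G\to\mathbb{R}^{D_\gamma}$ be the restriction map.

\begin{lemma}\label{lem:factor}
Let $G\subset C_p(Y)$ and let $W_0,\dots,W_k$ be open in $G$. For all sufficiently large $\gamma<\omega_1$ each $W_i$ is the preimage under $\pi_\gamma$ of an open subset $W_i'$ of $\pi_\gamma(G)$. If $k=1$ and $W_0\cap W_1=\emptyset$, then for such $\gamma$ there are disjoint open sets $\widehat{W}_0,\widehat{W}_1\subset\mathbb{R}^{D_\gamma}$ with $W_i\subset\pi_\gamma^{-1}\widehat{W}_i$.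
\end{lemma}

\begin{proof}
Since $G$ is hereditarily Lindel\"of, each $W_i$ is a countable union of basic open sets, each of which restricts finitely many coordinates. Any $\gamma$ such that $D_\gamma$ contains all these coordinates has the first property. If $W_0$ and $W_1$ are disjoint, then so are $W_0'$ and $W_1'$, because $\pi_\gamma$ maps $G$ onto $\pi_\gamma(G)$. If $W'_i$ is empty, take $\widehat{W}_i=\emptyset$ and $\widehat{W}_{1-i}=\mathbb{R}^{D_\gamma}$. Otherwise fix a compatible metric $d$ on $\mathbb{R}^{D_\gamma}$ and let $\widehat{W}_i=\{z:d(z,W_i')<d(z,W_{1-i}')\}$. These sets are open and disjoint, and $W'_i\subset\widehat{W}_i$: a point $z\in W_i'$ has $d(z,W'_{1-i})>0$, since $W_i'$ is open in $\pi_\gamma(G)$ and misses $W_{1-i}'$.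
\end{proof}

\section{The two inductive dimensions agree}\label{sec:complement}

The equality $\operatorname{ind}=\operatorname{Ind}$ does not need the group structure.

\begin{proposition}\label{prop:indInd}
If $X$ is regular and hereditarily Lindel\"of, then $\operatorname{ind}X=\operatorname{Ind}X$.
\end{proposition}

\begin{proof}
By (F1) it suffices to show that $\operatorname{ind}X\le n$ implies $\operatorname{Ind}X\le n$. We use induction on $n$; the case $n=-1$ is trivial. Let $A$ be closed, let $O\supset A$ be open and put $B=X\setminus O$. By normality there are open sets $A_1\supset A$ and $B_1\supset B$ with disjoint closures. Every point lies outside $\overline{A_1}$ or outside $\overline{B_1}$; by regularity and $\operatorname{ind}X\le n$ it has an open neighborhood whose closure misses $\overline{A_1}$ or $\overline{B_1}$ and whose boundary has small inductive dimension at most $n-1$. Countably many such neighborhoods $X_0,X_1,\dots$ cover $X$.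

The sets $X_i'=X_i\setminus\bigcup_{j<i}\overline{X_j}$ are open and pairwise disjoint, and
\begin{equation}\label{eq:rest}
X\setminus\bigcup_iX_i'\subset\bigcup_i\operatorname{bd}X_i .
\end{equation}
Indeed, if $x$ lies in no $X'_i$ and $i$ is least with $x\in\overline{X_i}$, then $x\notin X_i$, since otherwise $x\in X_i'$. The sets $X_i'$ need not cover $A$, which is the reason for keeping $A_1$ and $B_1$. Let $W$ be the union of $A_1$ and those $X_i'$ with $\overline{X_i}\cap\overline{B_1}=\emptyset$, and let $W'$ be the union of $B_1$ and the remaining $X_i'$, which miss $A_1$. Then $W$ and $W'$ are disjoint open sets, $A\subset W$ and $B\subset W'$, so $W\subset O$. The boundary $L=\operatorname{bd}W$ misses $W\cup W'$, so by \eqref{eq:rest} it is the union of the closed sets $L_i=L\cap\operatorname{bd}X_i$. Each $L_i$ is regular and hereditarily Lindel\"of with $\operatorname{ind}L_i\le n-1$, so $\operatorname{Ind}L_i\le n-1$ by the inductive hypothesis. As $L$ is perfectly normal, (F3) gives $\operatorname{Ind}L\le n-1$.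
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complement}]
The group $G$ is regular and hereditarily Lindel\"of, hence normal. Proposition~\ref{prop:indInd} and (F1) give $\dim G\le\operatorname{Ind}G=\operatorname{ind}G$. If $\dim G=0$, then $\operatorname{Ind}G=0$ by (F1). If $w(G)\le\omega$, then $G$ is regular and second countable, hence separable metrizable, and (F2) applies.
\end{proof}

\section{A sufficient condition for $\operatorname{ind}G\ge2$}\label{sec:ind}

Suppose that $G\subset C_p(Y)$ is a subgroup with $\operatorname{ind}G\le1$. Then a neighborhood of $0$ inside $\{g:|g(p)|<1\}$ has a zero-dimensional boundary, and this boundary splits into two closed pieces according to the value of $g$ at a new point $q$. By Lemma~\ref{lem:factor} all these data are recorded by open sets in two countable products. The following definition lists the possible records, without reference to $G$.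

\begin{definition}\label{def:scheme}
A \emph{scheme} $S=(\delta,\delta',U_0,U_1,V_0,V_1)$ consists of ordinals $1\le\delta<\delta'<\omega_1$, disjoint open sets $U_0,U_1\subset\mathbb{R}^{D}$ and disjoint open sets $V_0,V_1\subset\mathbb{R}^{D'}$, where
\[
D=D_\delta,\qquad D'=D_{\delta'},\qquad q=y_{\omega\delta}\in B_\delta\subset D'\setminus D,
\]
such that
\[
0\in U_0,\qquad\{z:|z(p)|>1\}\subset U_1,\qquad\{z:z(q)<0\}\subset V_0,\qquad\{z:z(q)>1\}\subset V_1 .
\]
We write $U=U_0\cup U_1$, $V=V_0\cup V_1$ and
\[
T_S=\{f\in C(Y): f|_D\notin U,\ f|_{D'}\notin V\}.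
\]
\end{definition}

A second countable space has at most $\mathfrak{c}$ open sets, so there are at most $\omega_1\cdot\mathfrak{c}=\mathfrak{c}$ schemes.

\begin{example}\label{ex:simple}
Let $0<c\le1$ and $0\le w\le1$. For any $\delta<\delta'$ the sets $U_0=\{|z(p)|<c\}$, $U_1=\{|z(p)|>c\}$, $V_0=\{z(q)<w\}$, $V_1=\{z(q)>w\}$ form a scheme, and $T_S=\{f:|f(p)|=c,\ f(q)=w\}$.
\end{example}

\begin{example}\label{ex:plane}
For every scheme some point $z\in\mathbb{R}^{D'}$ has $z|_D\notin U$ and $z\notin V$. Let $z^{c,w}$ have the value $c$ at $p$, $w$ at $q$ and $0$ elsewhere. Its restriction to $D$ does not depend on $w$, because $q\notin D$; it lies in $U_0$ for $c=0$ and in $U_1$ for $c=2$. Since $[0,2]$ is connected and $U_0,U_1$ are disjoint and open, $z^{c,w}|_D\notin U$ for some $c\in[0,2]$. For this $c$ we have $z^{c,-1}\in V_0$ and $z^{c,2}\in V_1$, so $z^{c,w}\notin V$ for some $w\in[-1,2]$. This double use of connectedness is the source of the dimension $2$. It does not yet show $T_S\ne\emptyset$, since $z^{c,w}$ need not extend to a continuous function on $Y$.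
\end{example}

\begin{lemma}\label{lem:ind}
If $G$ is a subgroup of $C_p(Y)$ and $G\cap T_S\neq\emptyset$ for every scheme $S$, then $\operatorname{ind}G\ge2$.
\end{lemma}

\begin{proof}
Suppose $\operatorname{ind}G\le1$. There is an open $W_0\subset G$ with $0\in W_0\subset\{g:|g(p)|<1\}$ whose boundary $L$ has $\operatorname{ind}L\le0$. Let $W_1=G\setminus\overline{W_0}$, so that $L=G\setminus(W_0\cup W_1)$. Lemma~\ref{lem:factor} gives $\delta\ge1$ and disjoint open $\widehat{W}_0,\widehat{W}_1\subset\mathbb{R}^{D}$, $D=D_\delta$, whose preimages contain $W_0,W_1$. Put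
\[
U_0=\widehat{W}_0\cap\{|z(p)|<1\},\qquad U_1=\widehat{W}_1\cup\{|z(p)|>1\}.
\]
These sets are open and disjoint, $0\in U_0$, and $W_i\subset\pi_\delta^{-1}U_i$.

Let $q=y_{\omega\delta}$. By Proposition~\ref{prop:indInd}, $\operatorname{Ind}L\le0$, so $L$ is the union of disjoint closed sets $L_0\supset L\cap\{g(q)\le0\}$ and $L_1\supset L\cap\{g(q)\ge1\}$. Then $L_0\subset\{g(q)<1\}$ and $L_1\subset\{g(q)>0\}$. The sets $L_0,L_1$ are closed in the normal space $G$, so they have disjoint open neighborhoods in $G$. Lemma~\ref{lem:factor} gives $\delta'>\delta$ and disjoint open $\widehat{L}_0,\widehat{L}_1\subset\mathbb{R}^{D'}$, $D'=D_{\delta'}$, whose preimages contain $L_0,L_1$. Put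
\[
V_0=\bigl(\widehat{L}_0\cap\{z(q)<1\}\bigr)\cup\{z(q)<0\},\qquad V_1=\bigl(\widehat{L}_1\cap\{z(q)>0\}\bigr)\cup\{z(q)>1\}.
\]
They are disjoint: $V_0\subset\{z(q)<1\}$, $V_1\subset\{z(q)>0\}$, and a point with $0<z(q)<1$ in both sets would lie in $\widehat{L}_0\cap\widehat{L}_1$. Also $L_i\subset\pi_{\delta'}^{-1}V_i$. So we have a scheme $S$. A function $f\in G\cap T_S$ lies outside $W_0\cup W_1$, hence in $L$, and outside $L_0\cup L_1=L$. This is a contradiction.
\end{proof}

Of the group structure the proof uses only that $0\in G$.

\section{A sufficient condition for $\dim G\le1$}\label{sec:dim}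

The model for the upper bound is the set $\mathbb{R}^2\setminus\mathbb{Q}^2$. It is the union of the set of points with no rational coordinate, which is zero-dimensional, and of countably many horizontal and vertical lines from which the rational points are removed; each of these is closed in $\mathbb{R}^2\setminus\mathbb{Q}^2$ and zero-dimensional. So the dimension is at most $1$ by (F2). The same argument works in any linear coordinates.

A \emph{functional} is a function $\varphi\colon Y\to\mathbb{R}$ with finite support $\operatorname{supp}\varphi=\{y:\varphi(y)\ne0\}$; the numbers $\varphi(y)$ are its \emph{coefficients}. For a real function $g$ defined on a set containing $\operatorname{supp}\varphi$ put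
\[
\langle\varphi,g\rangle=\sum_y\varphi(y)g(y),\qquad\|\varphi\|=\sum_y|\varphi(y)| .
\]
Let $e_y$ be the functional with coefficient $1$ at $y$ and $0$ elsewhere, so $\langle e_y,g\rangle=g(y)$.

\begin{lemma}\label{lem:dimZ}
Let $C\subset Y$ be countable, let $\Phi$ be a countable family of functionals with $\operatorname{span}\Phi=\operatorname{span}\{e_y:y\in C\}$, and let $R_\varphi\subset\mathbb{R}$ $(\varphi\in\Phi)$ be countable dense sets. If $Z\subset\mathbb{R}^C$ and every $z\in Z$ satisfies $\langle\varphi,z\rangle\in R_\varphi$ for at most one $\varphi\in\Phi$, then $\dim Z\le1$.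
\end{lemma}

\begin{proof}
Each $e_y$ is a linear combination of members of $\Phi$ and conversely, so the topology of $Z$ is the coarsest one that makes all maps $z\mapsto\langle\varphi,z\rangle$ $(\varphi\in\Phi)$ continuous. Hence the sets
\[
Z(\varphi;\rho_1,\rho_2)=\{z\in Z:\rho_1<\langle\varphi,z\rangle<\rho_2\}\qquad(\varphi\in\Phi,\ \rho_1,\rho_2\in R_\varphi)
\]
form a subbase. On a subspace where $\varphi$ takes no value in $R_\varphi$, or is constant, the trace of $Z(\varphi;\rho_1,\rho_2)$ is clopen. Let $H_{\varphi,\rho}=\{z\in Z:\langle\varphi,z\rangle=\rho\}$ for $\rho\in R_\varphi$, and let $H$ be the union of these countably many closed sets. On $Z\setminus H$ no $\varphi$ takes a value in $R_\varphi$, so $Z\setminus H$ is zero-dimensional. On $H_{\varphi,\rho}$ the functional $\varphi$ is constant and, by hypothesis, no $\varphi'\ne\varphi$ takes a value in $R_{\varphi'}$; so $H_{\varphi,\rho}$ is zero-dimensional. By (F2), $H$ is zero-dimensional and $\dim Z\le1$.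
\end{proof}

The obvious choice $\Phi=\{e_y:y\in C\}$ is incompatible with Lemma~\ref{lem:ind}.

\begin{remark}\label{rem:plane}
Let $G$ be a subgroup of $C_p(Y)$ that meets every $T_S$, and let $q=y_{\omega\delta}$ with $\delta\geq1$. Then $g\mapsto(g(p),g(q))$ maps $G$ onto $\mathbb{R}^2$. Indeed, by Example~\ref{ex:simple} the image is a subgroup that contains $(c,w)$ or $(-c,w)$ whenever $0<c\le1$ and $0\le w\le1$. With $w=0$ we see that it contains $\mathbb{R}\times\{0\}$; then it contains $(0,w)$ for $0\le w\le1$, hence $\{0\}\times\mathbb{R}$. So no family $\Phi$ to which we apply Lemma~\ref{lem:dimZ} can contain both $e_p$ and $e_q$, or any two functionals whose span contains them.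
\end{remark}

We therefore change coordinates at every level $\gamma$, in such a way that an old point enters a coordinate only together with new points, and that new points cannot be cancelled by combining two coordinates. For $1\le\gamma<\omega_1$ fix one-to-one enumerations $D_\gamma=\{d_n:n<\omega\}$ and $B_\gamma=\{b_k:k<\omega\}$. Call $\{b_{3n},b_{3n+1},b_{3n+2}\}$ the $n$th \emph{block}, and let
\[
v_{n,j}=e_{b_{3n}}+j\,e_{b_{3n+1}}+j^2e_{b_{3n+2}}\quad(j=1,2,3,4),
\]
\[
\Phi_\gamma=\{v_{n,1},\ v_{n,2},\ v_{n,3},\ v_{n,4}+e_{d_n}:n<\omega\}.
\]

\begin{lemma}\label{lem:Phi}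
Let $1\le\gamma<\omega_1$.
\begin{itemize}
\item[(a)] The support of each $\varphi\in\Phi_\gamma$ consists of three points of $B_\gamma$, with coefficients at least $1$, and at most one point of $D_\gamma$, with coefficient $1$. A point of $D_\gamma$ lies in the support of only one member of $\Phi_\gamma$.
\item[(b)] $\operatorname{span}\Phi_\gamma=\operatorname{span}\{e_y:y\in D_{\gamma+1}\}$.
\item[(c)] If $\varphi\ne\varphi'$ belong to $\Phi_\gamma$ and $(a,a')\ne(0,0)$, then $a\varphi+a'\varphi'$ has nonzero coefficients at two or more points of $B_\gamma$.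
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is read off the definition. For (b), the coefficient matrix of $v_{n,1},v_{n,2},v_{n,3}$ is a Vandermonde matrix with determinant $(2-1)(3-1)(3-2)=2$, so these three functionals span the $e_b$ with $b$ in the $n$th block. Then $v_{n,4}$, and therefore $e_{d_n}$, lie in $\operatorname{span}\Phi_\gamma$. For (c), if $aa'=0$ or if $\varphi,\varphi'$ belong to different blocks, then all three coefficients on some block are nonzero. Otherwise the coefficients on the common block are $aj^k+a'j'^k$ $(k=0,1,2)$ with $j\neq j'$, and $(j/j')^k=-a'/a$ holds for at most one $k$.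
\end{proof}

By a \emph{pair of level $\gamma$} we mean a set $\{\varphi,\varphi'\}$ of two distinct members of $\Phi_\gamma$. The supports lie in $D_{\gamma+1}$ and meet $B_\gamma$, so the level is determined by the pair.

\begin{lemma}\label{lem:dim}
Let $G\subset C_p(Y)$. Suppose that for every $1\le\gamma<\omega_1$ there are countable dense sets $R_\varphi\subset\mathbb{R}$ $(\varphi\in\Phi_\gamma)$ such that no $g\in G$ satisfies both $\langle\varphi,g\rangle\in R_\varphi$ and $\langle\varphi',g\rangle\in R_{\varphi'}$ for a pair $\{\varphi,\varphi'\}$ of level $\gamma$. Then $\dim G\le1$.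
\end{lemma}

\begin{proof}
Let a finite open cover of $G$ be given. By Lemma~\ref{lem:factor} it is, for some $\gamma\geq1$, the preimage under $\pi_{\gamma+1}$ of a finite family of open subsets of $Z=\pi_{\gamma+1}(G)$, and this family covers $Z$ because $\pi_{\gamma+1}$ maps $G$ onto $Z$. By Lemmas~\ref{lem:dimZ} and~\ref{lem:Phi}(b), $\dim Z\le1$. So the cover of $Z$ has a finite open refinement in which no point lies in more than two members, and its preimage is the required refinement in $G$.
\end{proof}

\section{Thin sets and the construction of $G$}\label{sec:construction}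

A set $A\subset C(Y)$ is \emph{thin} if
\[
A=\{f\in C(Y):\langle\varphi,f\rangle=\rho,\ \langle\varphi',f\rangle=\rho'\}
\]
for a pair $\{\varphi,\varphi'\}$ of some level $1\le\gamma<\omega_1$ and some $\rho,\rho'\in\mathbb{R}$. If moreover $\rho\in R_\varphi$ and $\rho'\in R_{\varphi'}$ for sets as in Lemma~\ref{lem:dim}, we call $A$ a \emph{forbidden set of level $\gamma$}. There are countably many forbidden sets of each level, and the hypothesis of Lemma~\ref{lem:dim} says that $G$ misses all of them. When we add a generator $f$ to a $\mathbb{Q}$-linear space, all functions $g+tf$ must miss the forbidden sets. This costs nothing new: if $A$ is thin, $g\in C(Y)$ and $t\neq0$, then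
\[
A(g,t)=\{f:g+tf\in A\}=\bigl\{f:\langle\varphi,f\rangle=\tfrac{\rho-\langle\varphi,g\rangle}{t},\ \langle\varphi',f\rangle=\tfrac{\rho'-\langle\varphi',g\rangle}{t}\bigr\}
\]
is thin. There may be $\mathfrak{c}$ schemes to treat, so at a stage of the recursion we face fewer than $\mathfrak{c}$ thin sets; if $\mathfrak{c}>\omega_1$, there are uncountably many at late stages. This dictates the form of the key statement.

\begin{proposition}\label{prop:main}
For every scheme $S$ there are functions $f_\sigma\in T_S$ $(\sigma\in2^\omega)$ such that $\{\sigma:f_\sigma\in A\}$ is finite for every thin set $A$. Consequently $T_S\not\subset\bigcup\mathcal{A}$ for every family $\mathcal{A}$ of fewer than $\mathfrak{c}$ thin sets.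
\end{proposition}

The consequence holds because at most $|\mathcal{A}|\cdot\omega<\mathfrak{c}$ indices $\sigma$ have $f_\sigma\in\bigcup\mathcal{A}$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
Enumerate all schemes, with repetitions if necessary, as $\{S_\xi:\xi<\mathfrak{c}\}$. By recursion on $\xi<\mathfrak{c}$ we choose $f_\xi\in C(Y)$ and, if $1\le\xi<\omega_1$, countable dense sets $R_\varphi$ for $\varphi\in\Phi_\xi$. Let $G_\xi$ be the $\mathbb{Q}$-linear span of $\{f_\eta:\eta<\xi\}$; then $|G_\xi|\le|\xi|\cdot\omega$.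

At stage $\xi$ the forbidden sets of the levels $\gamma$ with $1\le\gamma<\min(\xi,\omega_1)$ are already defined. Let $\mathcal{A}_\xi$ be the family of all $A(g,t)$ with $A$ such a forbidden set, $g\in G_\xi$ and $t\in\mathbb{Q}\setminus\{0\}$. Then $|\mathcal{A}_\xi|\le|\xi|\cdot\omega<\mathfrak{c}$, and Proposition~\ref{prop:main} gives $f_\xi\in T_{S_\xi}\setminus\bigcup\mathcal{A}_\xi$. If $1\le\xi<\omega_1$, then $G_{\xi+1}$ is countable, and for each $\varphi\in\Phi_\xi$ we choose a countable dense set $R_\varphi\subset\mathbb{R}\setminus\{\langle\varphi,g\rangle:g\in G_{\xi+1}\}$. Since $\omega_1\le\mathfrak{c}$, every level is treated. Let $G=\bigcup_{\xi<\mathfrak{c}}G_\xi$.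

We claim that $G$ misses every forbidden set $A$, say of level $\gamma$ and given by $\varphi,\varphi'$. Let $g\in G$. If $g\in G_{\gamma+1}$, then $\langle\varphi,g\rangle\notin R_\varphi$, so $g\notin A$. Otherwise let $\xi$ be least with $g\in G_{\xi+1}$. Then $\xi>\gamma$, and $g=g'+tf_\xi$ with $g'\in G_\xi$ and $t\in\mathbb{Q}$. Here $t\ne0$, since $G_\xi=\bigcup_{\eta<\xi}G_{\eta+1}$ does not contain $g$. As $A(g',t)\in\mathcal{A}_\xi$, we have $f_\xi\notin A(g',t)$, that is, $g\notin A$.

So $\dim G\le1$ by Lemma~\ref{lem:dim}, and $\operatorname{ind}G\ge2$ by Lemma~\ref{lem:ind}, because $f_\xi\in G\cap T_{S_\xi}$. As a subgroup of $C_p(Y)$, $G$ has a countable network. Since $\dim G\neq\operatorname{ind}G$, Theorem~\ref{thm:complement} shows that $\dim G\ne0$, $w(G)>\omega$ and $\operatorname{Ind}G\geq2$; as $G\neq\emptyset$, we get $\dim G=1$. Finally $w(G)\le|Y|\cdot\omega=\omega_1$, since finite subsets of $Y$ and rational intervals determine a base of $\mathbb{R}^Y$.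
\end{proof}

\section{The model case}\label{sec:model}

From now on a scheme $S$ is fixed, with $D,D',p,q,U,V$ as in Definition~\ref{def:scheme}. By Lemma~\ref{lem:Gdelta} we fix open sets
\[
O_0\supset O_1\supset\cdots\quad\text{in }Y\quad\text{with}\quad\bigcap_nO_n=D'.
\]
Two sequences $\sigma\ne\sigma'$ in $2^\omega$ \emph{split at} $n$ if $n$ is least with $\sigma(n)\ne\sigma'(n)$. To prove Proposition~\ref{prop:main} it suffices to find $f_\sigma\in T_S$ with the following property.
\begin{itemize}
\item[(Sep)] For every pair $\{\varphi,\varphi'\}$ there is $n_0$ such that $\langle\varphi,f_{\sigma'}-f_\sigma\rangle\neq0$ or $\langle\varphi',f_{\sigma'}-f_\sigma\rangle\ne0$ whenever $\sigma,\sigma'$ split at some $n\ge n_0$.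
\end{itemize}
Indeed, if $f_\sigma$ and $f_{\sigma'}$ lie in one thin set given by this pair and $\sigma\neq\sigma'$, then $\sigma,\sigma'$ split below $n_0$, so $\sigma|n_0\ne\sigma'|n_0$. Such a thin set contains $f_\sigma$ for at most $2^{n_0}$ indices $\sigma$.

There are $\omega_1$ pairs and only countably many splitting levels. The countably many pairs of level below $\delta'$ can be handled one after the other. The others must be handled all at once, and the next example shows how: by positivity.

\begin{example}\label{ex:model}
Let $S$ be the scheme of Example~\ref{ex:simple} with $c=1$, $w=0$, so that $T_S=\{f:|f(p)|=1,\ f(q)=0\}$. List $\bigcup_{1\le\gamma<\delta'}\Phi_\gamma$ as $\varphi_1,\varphi_2,\dots$; the supports lie in $D'$. Choose finite sets $S_0\subset S_1\subset\cdots$ with union $D'\setminus\{p,q\}$ and $\operatorname{supp}\varphi_i\subset S_n\cup\{p,q\}$ for $i\le n$. Each $\varphi_i$ has at least three support points, so for $i\le n$ the linear form $h\mapsto\sum_{y\in S_n}\varphi_i(y)h(y)$ on $\mathbb{R}^{S_n}$ is nonzero. Finitely many hyperplanes do not cover an open set, so there is $h_n\colon S_n\to[-\frac14,\frac14]$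 on which none of these forms vanishes. Choose pairwise disjoint clopen neighborhoods $W_y\subset O_n$ of the points $y\in S_n\cup\{p,q\}$, and let $k_n\in C(Y)$ be $h_n(y)$ on $W_y$ for $y\in S_n$, $0$ on $W_p\cup W_q$, and $1$ elsewhere. Then $|k_n|\le1$, $k_n=1$ off $O_n$, and $\langle\varphi_i,k_n\rangle\ne0$ for $i\le n$.

Let $r_0=1$ and choose $0<r_{n+1}\le r_n/5$ with $2r_{n+1}\|\varphi_i\|<r_n|\langle\varphi_i,k_n\rangle|$ for $i\le n$. Then $\tau_n=\sum_{m>n}r_m\le\frac54r_{n+1}\le\frac14r_n$. Let $u$ be the indicator function of a clopen set that contains $p$ but not $q$, and put $f_\sigma=u+\sum_n\sigma(n)r_nk_n$. The series converges uniformly, $f_\sigma(p)=1$ and $f_\sigma(q)=0$, so $f_\sigma\in T_S$.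

Let $\sigma,\sigma'$ split at $n$ with $\sigma(n)=0$, and let $\Delta=f_{\sigma'}-f_\sigma$. Then $|\Delta-r_nk_n|\le\tau_n$ on $Y$. For $i\le n$ we get $|\langle\varphi_i,\Delta\rangle|\ge r_n|\langle\varphi_i,k_n\rangle|-\tau_n\|\varphi_i\|>0$. Now let $\varphi\in\Phi_\gamma$ with $\gamma\ge\delta'$, and let $n$ be so large that each point of $\operatorname{supp}\varphi$ lies in $Y\setminus O_n$ or in $S_n\cup\{p,q\}$. The three support points in $B_\gamma$ are not in $D'$, so they lie off $O_n$, where $\Delta\ge\frac34r_n$; their coefficients are at least $1$. At a fourth support point $d$, with coefficient $1$, we have $\Delta(d)\ge-\frac12r_n$: off $O_n$ the value is positive, on $S_n$ it is at least $-\frac14r_n-\tau_n$, and at $p,q$ it is $0$. So $\langle\varphi,\Delta\rangle\ge\frac94r_n-\frac12r_n>0$, and (Sep) holds.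
\end{example}

In this example the values at $p$ and $q$ are known in advance, all other values are free, and every single functional separates. For a general scheme the values at $p$ and $q$ that place a function in $T_S$ depend on its other values, and a single functional may fail.

\begin{example}\label{ex:hyperplane}
Let $1\leq\gamma<\delta$, let $\varphi=v_{n,4}+e_p$ be the member of $\Phi_\gamma$ whose support contains $p$, and let $E\subset\mathbb{R}^D$ be the open set where $|z(b)|<\frac1{100}$ at the three points of the $n$th block. On $E$ we have $|\langle v_{n,4},z\rangle|<\frac{21}{100}$, so $U_0=\{z\in E:|\langle\varphi,z\rangle|<\frac12\}$ lies in $\{|z(p)|<1\}$, and $U_0$, $U_1=\mathbb{R}^D\setminus\overline{U_0}$ are admissible in a scheme. A point of $E$ with $|\langle\varphi,z\rangle|>\frac12$ lies in $U_1$. Hence $\langle\varphi,f\rangle=\pm\frac12$ for all $f\in T_S$ with $f|_D\in E$.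
\end{example}

The following picture, which is only a guide to the proof, explains why a pair cannot fail. Imagine that membership in $T_S$ forces $f(p)$ to be a function of the values of $f$ on $D\setminus\{p\}$ and $f(q)$ to be a function of the values on $D'\setminus\{q\}$. Call a pair of level $\gamma$ \emph{low} if $\gamma<\delta$, \emph{middle} if $\delta\le\gamma<\delta'$, and \emph{high} if $\gamma\ge\delta'$. A low pair is supported in $D$ and does not see $q$; some combination of its members has coefficient $0$ at $p$ and so involves free values only. For a middle pair we take the combination with coefficient $0$ at $q$. It may involve $p$, but by Lemma~\ref{lem:Phi}(c) it also involves a point of $B_\gamma$, which lies outside $D$, so that moving the value there leaves $f(p)$ unaffected. In a high pair one member omits $q$ and one omits $p$, and positivity applies. Each pair thus meets only one forced value that must be eliminated, and two functionals can eliminate one variable. This is where $q\notin D$ and the shape of $\Phi_\gamma$ are used.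

\section{States}\label{sec:states}

Two difficulties remain. The forced values are not given by functions, let alone continuous ones; we know only that $U_i$ and $V_i$ are open. And, as Example~\ref{ex:plane} showed, the connectedness argument changes a function at the single points $p$ and $q$, which destroys continuity. We therefore approximate. A state describes a tube of continuous functions, in which the values on clopen neighborhoods $P$ of $p$ and $Q$ of $q$ are only known to be near intervals $I$ and $J$. The connectedness argument is run on the discontinuous modifications of the functions in the tube. As the radius of the tube and the intervals shrink, these modifications converge pointwise to a continuous function.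

For $g\in C(Y)$ and $c,w\in\mathbb{R}$ let $g^c\in\mathbb{R}^Y$ be equal to $g$ off $p$ and to $c$ at $p$, and let $g^{c,w}\in\mathbb{R}^Y$ be equal to $g^c$ off $q$ and to $w$ at $q$. Compact intervals may be single points, and $|K|$ is the length of $K$.

\subsection{Definition and basic operations}

\begin{definition}\label{def:state}
A \emph{state} is a tuple $s=(f,r,P,I,Q,J,(A_y)_{y\in F})$, where $f\in C(Y)$, $r>0$, $P\ni p$ and $Q\ni q$ are disjoint clopen subsets of $Y$, $I$ and $J$ are compact intervals, $F\subset D'\setminus(P\cup Q)$ is finite, and $A_y\subset(f(y)-r,f(y)+r)$ is a nonempty open interval for each $y\in F$. Let $N_s$ be the set of all $g\in C(Y)$ such that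
\[
\begin{array}{ll}
|g(y)-f(y)|<r\ \text{ for }y\notin P\cup Q,\qquad & g(y)\in A_y\ \text{ for }y\in F,\\[2pt]
\operatorname{dist}(g(y),I)<r\ \text{ for }y\in P, & \operatorname{dist}(g(y),J)<r\ \text{ for }y\in Q.
\end{array}
\]
We write $r_s,P_s,I_s,\dots,A^s_y$ for the components of $s$, and $s'\le s$ if $N_{s'}\subset N_s$, $P_{s'}\subset P_s$, $Q_{s'}\subset Q_s$, $I_{s'}\subset I_s$ and $J_{s'}\subset J_s$.
\end{definition}

The intervals $A_y$ let us pin down finitely many values without decreasing $r$, that is, without losing the room $r$ at all other points. If $K\subset I_s$ is a compact interval, replacing $I_s$ by $K$ gives a state $s[I\to K]\le s$; the state $s[J\to K]\le s$ for $K\subset J_s$ is defined in the same way. The first lemma shows that $N_s\ne\emptyset$ and will produce the two successors of a node, as the functions $k_n$ did in Example~\ref{ex:model}.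

\begin{lemma}[Recentering]\label{lem:split}
Let $s=(f,r,P,I,Q,J,(A_y)_{y\in F})$ be a state. Let $a(y)\in A_y$ for $y\in F$, let $W_y\ni y$ $(y\in F)$ be pairwise disjoint clopen sets that miss $P\cup Q$, and let $0\le\eta<r$. Let $f_{a,\eta}\in C(Y)$ be equal to $f-f(y)+a(y)$ on $W_y$, to $\min I$ on $P$, to $\min J$ on $Q$, and to $f+\eta$ elsewhere. For all sufficiently small $r'>0$ the state $s'=(f_{a,\eta},r',P,I,Q,J,\emptyset)$ satisfies $f_{a,\eta}\in N_{s'}$ and $s'\le s$. In particular $N_s\ne\emptyset$ for every state $s$.
\end{lemma}

\begin{proof}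
The function $f_{a,\eta}$ is continuous on each of finitely many clopen pieces, and it lies in $N_{s'}$ by definition. Let $r'\le r-\eta$ be such that $(a(y)-r',a(y)+r')\subset A_y$ for $y\in F$. Since $A_y\subset(f(y)-r,f(y)+r)$, this gives $|a(y)-f(y)|+r'\le r$. Let $g\in N_{s'}$. On $W_y$ we have $|g-f|<r'+|a(y)-f(y)|\le r$, and off $P\cup Q\cup\bigcup_yW_y$ we have $|g-f|<r'+\eta\le r$. The conditions on $P$ and $Q$ hold because $r'\le r$. For $y\in F$ we have $|g(y)-a(y)|<r'$, since $f_{a,\eta}(y)=a(y)$, so $g(y)\in A_y$. Sets $W_y$ as required exist because $Y$ is zero-dimensional and the finite set $F$ misses the closed set $P\cup Q$.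
\end{proof}

The second operation pins the tube to a given member at finitely many points. These points may lie in $P$ or $Q$, which then have to shrink. On the part of $P$ that is released, the functions must keep the room $r$; this is why Definition~\ref{def:state} requires $\operatorname{dist}(g,I)<r$ on $P$ and not $g(P)\subset I$.

\begin{lemma}[Pinning]\label{lem:move}
Let $s$ be a state, $g\in N_s$, $F'\subset D'\setminus\{p,q\}$ finite, $\varepsilon>0$, and let $O\subset Y$ be open with $p,q\in O$. There is a state $s'\le s$ with the same $r,I,J$ such that $P_{s'}\cup Q_{s'}\subset O$, $F_{s'}=F_s\cup F'$, $A^{s'}_y=A^s_y$ for $y\in F_s\setminus F'$, and $|h-g|<\varepsilon$ on $F'$ for all $h\in N_{s'}$.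
\end{lemma}

\begin{proof}
Write $s$ as in Definition~\ref{def:state}. Choose clopen sets $P',Q'$ with $p\in P'\subset(P\cap O)\setminus F'$ and $q\in Q'\subset(Q\cap O)\setminus F'$. Let $\rho_K\colon\mathbb{R}\to K$ be the nearest point map onto a compact interval $K$. Let $f'$ be $f$ off $P\cup Q$, $\rho_I\circ g$ on $P\setminus P'$, $\rho_J\circ g$ on $Q\setminus Q'$, and $0$ on $P'\cup Q'$. Then $f'\in C(Y)$ and $|g-f'|<r$ off $P'\cup Q'$, because $|g-\rho_I\circ g|=\operatorname{dist}(g,I)<r$ on $P$ and $|g-\rho_J\circ g|=\operatorname{dist}(g,J)<r$ on $Q$. So for $y\in F'$ there is an open interval $A'_y$ with center $g(y)$ and radius at most $\varepsilon$ that lies in $(f'(y)-r,f'(y)+r)$, and in $A_y$ if $y\in F$. For $y\in F\setminus F'$ let $A_y'=A_y$; this is allowed since $f'(y)=f(y)$. The set $F\cup F'$ misses $P'\cup Q'$, so $s'=(f',r,P',I,Q',J,(A'_y)_{y\in F\cup F'})$ is a state. Let $h\in N_{s'}$. On $P\setminus P'$ we have $\operatorname{dist}(h,I)\le|h-f'|<r$ because $f'$ has values in $I$ there, and on $Q\setminus Q'$ we have $\operatorname{dist}(h,J)<r$ for the same reason. On $P'$, on $Q'$ and off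 $P\cup Q$ the conditions in $N_s$ and $N_{s'}$ are the same, and $A'_y\subset A_y$ for $y\in F$. So $h\in N_s$.
\end{proof}

Pinning is useful because an open condition that holds along a compact interval of values at $p$ is witnessed by finitely many coordinates.

\begin{lemma}[Finite witnesses]\label{lem:witness}
Let $p\in E\subset D'\setminus\{q\}$, let $\Omega^1,\dots,\Omega^k\subset\mathbb{R}^E$ be open, let $K$ be a compact interval, and let $g\in C(Y)$ satisfy $g^c|_E\in\Omega^1\cup\dots\cup\Omega^k$ for all $c\in K$. There are a finite set $F'\subset E\setminus\{p\}$, $\varepsilon>0$, compact intervals $K_1,\dots,K_l$ with union $K$, and indices $j_1,\dots,j_l$ such that $h^c|_E\in\Omega^{j_i}$ whenever $c\in K_i$, $h\in C(Y)$ and $|h-g|<\varepsilon$ on $F'$.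
\end{lemma}

\begin{proof}
For $c\in K$ choose $j$, a finite $E_c\subset E$ and $\eta_c>0$ such that $\Omega^j$ contains every $z\in\mathbb{R}^E$ with $|z-g^c|<\eta_c$ on $E_c$. Then $h^{c'}|_E\in\Omega^j$ if $|c'-c|<\eta_c$ and $|h-g|<\eta_c$ on $E_c\setminus\{p\}$. Finitely many intervals $(c_i-\eta_{c_i}/2,c_i+\eta_{c_i}/2)$ cover $K$. Let $K_i=K\cap[c_i-\eta_{c_i}/2,c_i+\eta_{c_i}/2]$, $F'=\bigcup_iE_{c_i}\setminus\{p\}$ and $\varepsilon=\min_i\eta_{c_i}$.
\end{proof}

\subsection{Shrinking the interval at $p$}

Let $p\in E\subset D'\setminus\{q\}$ and let $\Omega\subset\mathbb{R}^E$ be open. A state $s$ \emph{avoids} $\Omega$ if for every $g\in N_s$ there is $c\in I_s$ with $g^c|_E\notin\Omega$. If $s$ avoids $\Omega$, $s'\le s$ and $I_{s'}=I_s$, then $s'$ avoids $\Omega$. The next lemma shrinks $I_s$ and keeps track of the price: only the intervals $A_y$ with $y\in E$ are affected.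

\begin{lemma}[Localization]\label{lem:local}
Let $s$ avoid the open set $\Omega\subset\mathbb{R}^E$, and let $I_s$ be the union of compact intervals $K_1,\dots,K_l$. There is a state $s'\le s$ that avoids $\Omega$, has $I_{s'}=K_i$ for some $i$, has the same $r$ and $J$ as $s$, and satisfies $F_{s'}\supset F_s$ and $A_y^{s'}=A_y^s$ for $y\in F_s\setminus E$.
\end{lemma}

\begin{proof}
Put $s_0=s$. Suppose that $1\leq i\leq l$ and that $s_{i-1}\le s$ has the same $r,I,J$ as $s$, satisfies the two conditions on $F$ and $A_y$, and has $h^c|_E\in\Omega$ for all $h\in N_{s_{i-1}}$ and $c\in K_1\cup\dots\cup K_{i-1}$. If every $h\in N_{s_{i-1}}$ has some $c\in K_i$ with $h^c|_E\notin\Omega$, then $s'=s_{i-1}[I\to K_i]$ is as required, and we stop. Otherwise there is $g\in N_{s_{i-1}}$ with $g^c|_E\in\Omega$ for all $c\in K_i$. Lemma~\ref{lem:witness} with $k=1$ gives $F'\subset E\setminus\{p\}$ and $\varepsilon$, and Lemma~\ref{lem:move} with $O=Y$ gives $s_i\le s_{i-1}$ with the same properties for $i$ in place of $i-1$. The process stops before $s_l$ is reached, because an element $h$ of the nonempty set $N_{s_l}\subset N_s$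 would satisfy $h^c|_E\in\Omega$ for all $c\in I_s$.
\end{proof}

\subsection{Shrinking the interval at $q$}

We keep the final function out of $U$ by working with states that avoid $U$, with $E=D$. To keep it out of $V$ we imitate the bisection proof that an interval is connected: we maintain two values $w_0<w_1$ at $q$, one leading into $V_0$ and the other into $V_1$. For $i\in\{0,1\}$ say that $w\in\mathbb{R}$ has \emph{label $i$ on $s$} if
\[
g^{c,w}|_{D'}\in V_i\quad\text{whenever }g\in N_s,\ c\in I_s\text{ and }g^c|_D\notin U .
\]
A label on $s$ is a label on every $s'\le s$. It may be impossible to label the midpoint $w$ of $[w_0,w_1]$, but then $w$ itself is a suitable value at $q$, and we fix it. For $z\in\mathbb{R}^{D'\setminus\{q\}}$ let $(z,w)\in\mathbb{R}^{D'}$ be the extension of $z$ with value $w$ at $q$, and let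
\[
\Omega_w=\{z\in\mathbb{R}^{D'\setminus\{q\}}: z|_D\in U\text{ or }(z,w)\in V\},
\]
an open set.

\begin{definition}\label{def:good}
A state $s$ is \emph{bracketing} if it avoids $U$ and $J_s=[w_0,w_1]$, where $w_0<w_1$ and $w_i$ has label $i$ on $s$. A state $s$ is \emph{frozen} if $J_s=\{w\}$ and $s$ avoids $\Omega_w$, that is, every $g\in N_s$ has some $c\in I_s$ with $g^c|_D\notin U$ and $g^{c,w}|_{D'}\notin V$.
\end{definition}

By what we said about avoidance and labels:
\begin{itemize}
\item[(P1)] if $s$ is bracketing (frozen), $s'\le s$, $I_{s'}=I_s$ and $J_{s'}=J_s$, then $s'$ is bracketing (frozen);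
\item[(P2)] Lemma~\ref{lem:local} with $E=D$, $\Omega=U$ turns a bracketing state into a bracketing state, and with $E=D'\setminus\{q\}$, $\Omega=\Omega_w$ it turns a frozen state into a frozen state.
\end{itemize}
Thus in a bracketing state the value at $p$ is tied to $D$ only and the value at $q$ is undecided, as in the picture at the end of Section~\ref{sec:model}. In a frozen state the value at $q$ is decided and the value at $p$ is tied to all of $D'$; there the combination to use is always the one that eliminates $p$.

\begin{lemma}\label{lem:initial}
There is a bracketing state with $J=[-1,2]$.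
\end{lemma}

\begin{proof}
Choose a finite $F_0\subset D$ and $r>0$ such that $U_0$ contains every $z$ with $|z|<r$ on $F_0$. As $q\notin D$, there are disjoint clopen sets $P\ni p$, $Q\ni q$ that miss $F_0\setminus\{p\}$. Let $s=(0,r,P,[0,2],Q,[-1,2],\emptyset)$ and $g\in N_s$. Then $|g|<r$ on $F_0\setminus\{p\}$, so $g^0|_D\in U_0$; also $g^2|_D\in U_1$. The map $c\mapsto g^c|_D$ is continuous on the connected set $[0,2]$, so $g^c|_D\notin U$ for some $c$. Finally $g^{c,-1}|_{D'}\in V_0$ and $g^{c,2}|_{D'}\in V_1$ for all $c$.
\end{proof}

\begin{lemma}[Bisection]\label{lem:bisect}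
Let $s$ be bracketing and let $w$ be the midpoint of $J_s=[w_0,w_1]$. Then $s[J\to\{w\}]$ is frozen, or there is a bracketing state $s'\le s$ with $|J_{s'}|=|J_s|/2$.
\end{lemma}

\begin{proof}
Suppose that $s[J\to\{w\}]$ is not frozen. Then some $g\in N_s$ has $g^c|_E\in\Omega_w$ for all $c\in I_s$, where $E=D'\setminus\{q\}$. The set $\Omega_w$ is the union of the open sets
\[
\Omega^0=\{z:(z,w)\in V_0\},\qquad\Omega^1=\{z:(z,w)\in V_1\},\qquad\Omega^2=\{z:z|_D\in U\}.
\]
Let $F',\varepsilon,K_i,j_i$ come from Lemma~\ref{lem:witness} for these sets and $K=I_s$. Lemma~\ref{lem:move} gives $s_1\le s$ with the same $I,J$ and $|h-g|<\varepsilon$ on $F'$ for $h\in N_{s_1}$; it is bracketing by (P1). By (P2) there is a bracketing $s_2\le s_1$ with $J_{s_2}=J_s$ and $I_{s_2}=K_i$ for some $i$. Then $h^c|_E\in\Omega^{j_i}$ for all $h\in N_{s_2}$ and $c\in I_{s_2}$. Since $s_2$ avoids $U$ and $N_{s_2}\ne\emptyset$, we have $j_i\neq2$. So $w$ has label $j_i\in\{0,1\}$ on $s_2$. Let $s'=s_2[J\to[w,w_1]]$ if $j_i=0$ and $s'=s_2[J\to[w_0,w]]$ if $j_i=1$. It avoids $U$, and the endpoints of $J_{s'}$ have labels $0$ and $1$.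
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:tree}

\subsection{The tree of states}

List the low and middle pairs as $\{\varphi_i,\varphi_i'\}$ $(i\ge1)$, with levels $\gamma_i<\delta'$. Their supports lie in $D_{\gamma_i+1}\subset D'$. Choose finite sets $S_0\subset S_1\subset\cdots$ with union $D'\setminus\{p,q\}$ such that
\[
\operatorname{supp}\varphi_i\cup\operatorname{supp}\varphi_i'\subset S_n\cup\{p,q\}\qquad(i\le n).
\]
The vanishing of one coefficient of $a\varphi_i+a'\varphi_i'$ is one linear equation for $(a,a')$. So there are combinations $\psi_i^p$ and $\psi_i^q$ of $\varphi_i,\varphi'_i$, each with $(a,a')\ne(0,0)$, such that $\psi_i^p(p)=0$ and $\psi_i^q(q)=0$. By Lemma~\ref{lem:Phi}(c) each of them has nonzero coefficients at two points of $B_{\gamma_i}$, of which at most one is $q$ and none is $p$. Therefore: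
\begin{itemize}
\item[(N)] for $i\le n$ each of $\psi_i^p,\psi_i^q$ has a nonzero coefficient at a point of $S_n\cap B_{\gamma_i}$; this point lies in $D$ if the pair is low and outside $D$ if the pair is middle.
\end{itemize}

We construct states $s_t$ for $t\in2^{<\omega}$, each bracketing or frozen, with $s_{t0},s_{t1}\le s_t$. Let $s_\emptyset$ be the state of Lemma~\ref{lem:initial}. Given $s_t$ with $t\in2^n$, we pass through states $u_3\le u_2\le u_1\le s_t$.

\medskip\noindent\emph{Step 1: shrinking.} If $s_t$ is bracketing, Lemma~\ref{lem:bisect} gives a state below $s_t$ that is bracketing with $J$ halved, or frozen. In the first case call it $u_1$. In the second case, and also if $s_t$ itself is frozen, cover the interval $I$ of the frozen state by finitely many compact subintervals of length at most $2^{-n}$ and use (P2) to get a frozen $u_1\le s_t$ with $|I_{u_1}|\le2^{-n}$.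

\medskip\noindent\emph{Step 2: pinning.} Apply Lemma~\ref{lem:move} to $u_1$ with any $g\in N_{u_1}$, $F'=S_n$, $\varepsilon=1$ and $O=O_n$. We get $u_2\le u_1$, of the same kind as $u_1$ by (P1), with $S_n\subset F_{u_2}$ and $P_{u_2}\cup Q_{u_2}\subset O_n$. Let $r=r_{u_2}$.

\medskip\noindent\emph{Step 3: choosing the displacement.} We define $u_3\le u_2$ of the same kind, with $r_{u_3}=r$ and $S_n\subset F_{u_3}$, and numbers $a(y)$ $(y\in F_{u_3})$, $h(y)$ $(y\in S_n)$ with
\begin{equation}\label{eq:ah}
a(y)\in A_y^{u_3},\qquad a(y)+h(y)\in A_y^{u_3},\qquad|h(y)|\le r/8,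
\end{equation}
and for each $i\le n$ a functional $\theta_i\in\{\psi_i^p,\psi_i^q\}$ and a number $\mu_i>0$. Once the $a(y)$ are chosen in the open intervals, every sufficiently small $h$ is admissible, and as in Example~\ref{ex:model} it can be chosen off finitely many hyperplanes.

\emph{Frozen case.} Let $u_3=u_2$ and $\theta_i=\psi_i^p$. Choose $a$ and $h$ satisfying \eqref{eq:ah} with $\mu_i=\bigl|\sum_{y\in S_n}\theta_i(y)h(y)\bigr|>0$ for $i\le n$; the linear forms are nonzero by (N).

\emph{Bracketing case.} Let $\theta_i=\psi_i^p$ for low pairs and $\theta_i=\psi_i^q$ for middle pairs. For a middle pair $\theta_i$ may involve $p$, so the uncertainty $|I|$ of the value at $p$ must be small compared with the displacement. But shrinking $I$ shrinks the intervals $A_y$ that bound the displacement. The way out of this circle is that only the $A_y$ with $y\in D$ shrink. We proceed in three substeps.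
\begin{itemize}
\item[(a)] For $b\in S_n\setminus D$ choose $a(b)$ and $h(b)$ with $a(b),a(b)+h(b)\in A_b^{u_2}$ and $|h(b)|\le r/8$ such that $\mu_i=\bigl|\sum_{b\in S_n\setminus D}\theta_i(b)h(b)\bigr|>0$ for the middle pairs with $i\le n$. The forms are nonzero by (N).
\item[(b)] Choose $0<\lambda\le\min(2^{-n},r/8)$ with $\lambda\|\theta_i\|\le\mu_i/2$ for these pairs. By Lemma~\ref{lem:local} with $E=D$, $\Omega=U$ and (P2) there is a bracketing $u_3\le u_2$ with $|I_{u_3}|\le\lambda$, the same $r$ and $J$, $F_{u_3}\supset F_{u_2}$, and $A^{u_3}_b=A^{u_2}_b$ for $b\in S_n\setminus D$. So \eqref{eq:ah} holds on $S_n\setminus D$.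
\item[(c)] Choose $a(y)\in A_y^{u_3}$ at the remaining points of $F_{u_3}$. For $y\in S_n\cap D$ choose $h(y)$ with $|h(y)|\le\lambda$ and $a(y)+h(y)\in A_y^{u_3}$ such that $\mu_i=\bigl|\sum_{y\in S_n\cap D}\theta_i(y)h(y)\bigr|>0$ for the low pairs with $i\le n$. The forms are nonzero by (N).
\end{itemize}

\medskip\noindent\emph{Step 4: splitting.} Put $h=0$ on $F_{u_3}\setminus S_n$. Since $F_{u_3}\subset D'\subset O_n$, there are pairwise disjoint clopen sets $W_y$ with $y\in W_y\subset O_n\setminus(P_{u_3}\cup Q_{u_3})$ for $y\in F_{u_3}$. Apply Lemma~\ref{lem:split} to $u_3$ twice, with these $W_y$: let $f^0=f_{a,0}$ and $f^1=f_{a+h,\,r/2}$. Choose $r'>0$ small enough for both applications and such that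
\begin{equation}\label{eq:rprime}
r'\le\min(2^{-n},r/8),\qquad4r'\|\theta_i\|<\mu_i\quad(i\le n).
\end{equation}
Let $s_{tj}=(f^j,r',P_{u_3},I_{u_3},Q_{u_3},J_{u_3},\emptyset)$ for $j=0,1$. These states lie below $u_3$ and are of the same kind as $u_3$ by (P1). By construction
\begin{equation}\label{eq:centers}
f^1-f^0=h\ \text{ on }S_n,\qquad f^1-f^0=r/2\ \text{ on }Y\setminus O_n,
\end{equation}
the latter because $P_{u_3}$, $Q_{u_3}$ and all $W_y$ lie in $O_n$.

\subsection{The functions $f_\sigma$ lie in $T_S$}

Fix $\sigma\in2^\omega$, write $s_n=s_{\sigma|n}$, and let $r_n,I_n,J_n$ be the corresponding components. We have $r_{n+1}\le2^{-n}$ by \eqref{eq:rprime}, and $|I_{n+1}|\le2^{-n}$ by Step~1 in the frozen case and by Step~3(b) in the bracketing case. The successors of a frozen state are frozen. So either all $s_n$ are bracketing and $|J_n|=3\cdot2^{-n}$, or $s_n$ is frozen for all large $n$, with $J_n=\{w\}$ for a fixed $w$ because the $J_n$ decrease.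

Choose $g_n\in N_{s_n}$. Two elements of $N_{s_n}$ differ by at most $2r_n+|I_n|+|J_n|$ at every point, and the sets $N_{s_n}$ decrease. Hence $(g_n)$ converges uniformly to a function $f_\sigma\in C(Y)$. For $m\ge n$ we have $g_m\in N_{s_n}$, $\operatorname{dist}(g_m(p),I_n)\le\operatorname{dist}(g_m(p),I_m)<r_m$ and $\operatorname{dist}(g_m(q),J_n)<r_m$. Letting $m\to\infty$ gives, for every $n$,
\begin{equation}\label{eq:limit}
|f_\sigma-f_{s_n}|\le r_n\ \text{ off }P_{s_n}\cup Q_{s_n},\qquad f_\sigma(p)\in I_n,\qquad f_\sigma(q)\in J_n .
\end{equation}
In particular, if $c_n\in I_n$ and $w_n\in J_n$, then $g_n^{c_n,w_n}\to f_\sigma$ pointwise on $Y$, and $g_n^{c_n}|_D\to f_\sigma|_D$.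

Suppose first that all $s_n$ are bracketing, $J_n=[w_0^n,w_1^n]$. Choose $c_n\in I_n$ with $g_n^{c_n}|_D\notin U$. As $U$ is open, $f_\sigma|_D\notin U$. By the labels, $g_n^{c_n,w^n_i}|_{D'}\in V_i$ for $i=0,1$, and both sequences converge to $f_\sigma|_{D'}$. If $f_\sigma|_{D'}$ were in the open set $V_i$, then $g_n^{c_n,w^n_{1-i}}|_{D'}$ would lie in $V_0\cap V_1=\emptyset$ for large $n$. So $f_\sigma|_{D'}\notin V$. Suppose next that $s_n$ is frozen for large $n$. Choose $c_n\in I_n$ with $g_n^{c_n}|_D\notin U$ and $g_n^{c_n,w}|_{D'}\notin V$. The complements of $U$ and $V$ are closed, so again $f_\sigma|_D\notin U$ and $f_\sigma|_{D'}\notin V$. In both cases $f_\sigma\in T_S$.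

\subsection{Separation}

Let $\sigma,\sigma'$ split at $n$, with $t=\sigma|n=\sigma'|n$, $\sigma(n)=0$ and $\sigma'(n)=1$. Put $\Delta=f_{\sigma'}-f_\sigma$ and use the notation of Steps 1--4 at the node $t$. The sets $S_n\subset F_{u_3}$ and $Y\setminus O_n$ miss $P_{u_3}\cup Q_{u_3}$. Applying \eqref{eq:limit} to $s_{t0}$ and $s_{t1}$, and using \eqref{eq:centers}, \eqref{eq:ah} and $r'\le r/8$, we obtain:
\begin{itemize}
\item[(D1)] $|\Delta-h|\le2r'$ on $S_n$; in particular $\Delta\ge-r/8-r/4=-3r/8$ on $S_n$;
\item[(D2)] $\Delta\ge r/2-2r'\ge r/4$ on $Y\setminus O_n$;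
\item[(D3)] if $u_3$ is bracketing, then $|\Delta(p)|\le|I_{u_3}|\le\lambda\le r/8$;
\item[(D4)] if $u_3$ is frozen, then $\Delta(q)=0$.
\end{itemize}
We have no useful bound on $\Delta(q)$ in the bracketing case or on $\Delta(p)$ in the frozen case; the functionals below omit these points.

\medskip\noindent\emph{Low and middle pairs.} Let $i\le n$. We show $\langle\theta_i,\Delta\rangle\ne0$; since $\theta_i$ is a linear combination of $\varphi_i,\varphi_i'$, one of $\langle\varphi_i,\Delta\rangle$, $\langle\varphi_i',\Delta\rangle$ is then nonzero. As $\operatorname{supp}\theta_i\subset S_n\cup\{p,q\}$,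
\[
\langle\theta_i,\Delta\rangle=\sum_{y\in S_n}\theta_i(y)h(y)+\sum_{y\in S_n}\theta_i(y)\bigl(\Delta(y)-h(y)\bigr)+\theta_i(p)\Delta(p)+\theta_i(q)\Delta(q),
\]
and the second sum has absolute value at most $2r'\|\theta_i\|<\mu_i/2$ by (D1) and \eqref{eq:rprime}.

If $u_3$ is frozen, then $\theta_i(p)=0$ and $\Delta(q)=0$, and the first sum has absolute value $\mu_i$. So $|\langle\theta_i,\Delta\rangle|>\mu_i/2$.

If $u_3$ is bracketing and the pair is low, then $\operatorname{supp}\theta_i\subset D_{\gamma_i+1}\setminus\{p\}\subset D\setminus\{p\}$. So $\theta_i(p)=\theta_i(q)=0$, the first sum reduces to the sum over $S_n\cap D$, and again $|\langle\theta_i,\Delta\rangle|>\mu_i/2$.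

If $u_3$ is bracketing and the pair is middle, then $\theta_i(q)=0$. The part of the first sum over $S_n\setminus D$ has absolute value $\mu_i$. The part over $S_n\cap D$ and the term $\theta_i(p)\Delta(p)$ together have absolute value at most $\lambda\|\theta_i\|\le\mu_i/2$, since $|h|\le\lambda$ on $S_n\cap D$ and $|\Delta(p)|\le\lambda$. So $|\langle\theta_i,\Delta\rangle|>\mu_i-\mu_i/2-\mu_i/2=0$.

Thus (Sep) holds for $\{\varphi_i,\varphi_i'\}$ with $n_0=i$.

\medskip\noindent\emph{High pairs.} Let $\{\varphi,\varphi'\}$ be a pair of level $\gamma\ge\delta'$. Then $B_\gamma\cap D'=\emptyset$ and $p,q\in D'\subset D_\gamma$. Since $\bigcap_nO_n=D'$ and $\bigcup_nS_n=D'\setminus\{p,q\}$, there is $n_0$, depending only on the pair, such that for $n\ge n_0$ every point of $\operatorname{supp}\varphi\cup\operatorname{supp}\varphi'$ lies in $Y\setminus O_n$ or in $S_n\cup\{p,q\}$. This is the only use of Lemma~\ref{lem:Gdelta}. Let $n\ge n_0$. By Lemma~\ref{lem:Phi}(a) at most one of $\varphi,\varphi'$ has $q$ in its support, and at most one has $p$. Let $\chi\in\{\varphi,\varphi'\}$ be a member with $\chi(q)=0$ if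 $u_3$ is bracketing, and a member with $\chi(p)=0$ if $u_3$ is frozen.

The three points $b\in B_\gamma\cap\operatorname{supp}\chi$ are not in $D'$, so they lie in $Y\setminus O_n$; there $\chi(b)\ge1$ and $\Delta(b)\ge r/4$ by (D2). Suppose that $\operatorname{supp}\chi$ has a fourth point $d$; then $\chi(d)=1$. If $d\in Y\setminus O_n$, then $\Delta(d)>0$ by (D2). If $d\in S_n$, then $\Delta(d)\ge-3r/8$ by (D1). If $d=p$, then $u_3$ is bracketing by the choice of $\chi$, and $\Delta(d)\ge-r/8$ by (D3). If $d=q$, then $u_3$ is frozen and $\Delta(d)=0$ by (D4). Hence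
\[
\langle\chi,\Delta\rangle\ge3\cdot\frac r4-\frac{3r}8=\frac{3r}8>0 .
\]
So (Sep) holds for all pairs. By the reduction at the beginning of Section~\ref{sec:model}, every thin set contains $f_\sigma$ for only finitely many $\sigma$. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{Eng} Engelking, \emph{Theory of Dimensions, Finite and Infinite}.

\bibitem{STG} \emph{Selected topics from the structure theory of topological groups}, \texttt{http://www.math.sci.ehime-u.ac.jp/\string~dima/papers/opit2/structure\_theory.pdf}.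

\end{thebibliography}
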